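\title{A central limit theorem for self-intersections of random geodesics on hyperbolic surfaces with boundary}

\begin{abstract}
Let $\Sigma$ be a compact hyperbolic surface with nonempty geodesic boundary, and choose a free homotopy class of closed curves uniformly at random among those of geometric length at most $L$. We prove that its self-intersection number, centered by $\kappa L^2$ and divided by $\sigma L^{3/2}$, converges in distribution to the standard Gaussian, for explicit constants $\kappa,\sigma>0$. The self-intersection number is a quadratic form in the subword counts of a cyclic word that codes the curve. The linear part of this form is a Birkhoff sum, and it cannot degenerate because a boundary geodesic has positive length but crosses nothing. The same method gives the joint law of the self-intersection numbers and the mutual intersection number of two independent classes, and it applies to other length functions.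
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $\Sigma$ be a compact connected orientable surface with negative Euler characteristic and nonempty boundary, with a metric of constant curvature $-1$ in which every boundary component is a closed geodesic; a hyperbolic pair of pants and a one-holed torus with geodesic boundary are the simplest examples. By a \emph{class} we mean an unbased homotopy class $\gamma$ of essential closed oriented curves on $\Sigma$. It contains a unique closed geodesic, whose length $\ell(\gamma)$ is the \emph{geometric length} of $\gamma$. The \emph{self-intersection number} $\mathrm{SI}(\gamma)$ is the minimal number of transverse self-intersection points among the representatives of $\gamma$, a point through which $m$ branches pass being counted $\binom m2$ times. A class is \emph{primitive} if it is not a proper power of another class. For each $L$ only finitely many classes have length at most $L$, and we let $\gamma_L$ be one of them, chosen uniformly at random.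

A geodesic of length $L$ consists of about $L$ unit segments, and any two of them have some chance to cross. So $\mathrm{SI}(\gamma_L)$ should be of order $L^2$, and the question is the size and the shape of the fluctuations. For closed surfaces two theorems of Lalley show that the answer is sensitive to the geometry. Choose a closed geodesic uniformly among those of length at most $L$ on a closed negatively curved surface $S$.
\begin{itemize}
\item[(a)] If $S$ is hyperbolic, there is a constant $\kappa(S)$ such that $(\mathrm{SI}-\kappa(S)L^2)/L$ converges in distribution to some probability distribution.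
\item[(b)] If $S$ has variable negative curvature, there are constants $\kappa'(S)$ and $\sigma'(S)>0$ such that $(\mathrm{SI}-\kappa'(S)L^2)/(\sigma'(S)L^{3/2})$ converges in distribution to the standard Gaussian.
\end{itemize}
Our surface has constant curvature, as in (a), but it has boundary. The following conjecture is posed in \cite{problem}.

\begin{quote}
\textbf{Conjecture.} For a hyperbolic surface with geodesic boundary there are real numbers $a_L$ and $b_L>0$ such that $(\mathrm{SI}(\gamma_L)-a_L)/b_L$ converges in distribution to the standard Gaussian as $L\to\infty$.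
\end{quote}

\subsection{Results}

We write $\Rightarrow$ for convergence in distribution as $L\to\infty$ and $N(0,v)$ for the centered Gaussian law of variance $v$.

\begin{theorem}\label{thm:A}
There are constants $\kappa,\sigma>0$, depending on $\Sigma$ and given by \eqref{eq:constants}, such that
\[
\frac{\mathrm{SI}(\gamma_L)-\kappa L^2}{\sigma L^{3/2}}\Rightarrow N(0,1).
\]
For every fixed $h>0$ the same holds for a class chosen uniformly among the primitive classes with length in $(L-h,L]$.
\end{theorem}

Thus the conjecture is true. The normalization is essentially forced.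

\begin{corollary}\label{cor:sharp}
A pair $(a_L,b_L)$ has the property in the conjecture if and only if $b_L\sim\sigma L^{3/2}$ and $a_L=\kappa L^2+o(L^{3/2})$.
\end{corollary}

\begin{proof}
This is the convergence-of-types theorem: if $(X_L-a_L')/b_L'$ converges to a nondegenerate law, then $(X_L-a_L)/b_L$ converges to the same law if and only if $b_L/b_L'\to1$ and $(a_L-a_L')/b_L'\to0$.
\end{proof}

So the fluctuations have exact order $L^{3/2}$, in contrast with the normalization by $L$ in (a). For two classes $\gamma,\gamma'$ let $i(\gamma,\gamma')$ be their geometric intersection number, the minimal number of crossings, counted with multiplicity, between a representative of $\gamma$ and a representative of $\gamma'$.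

\begin{theorem}\label{thm:B}
Let $\gamma,\gamma'$ be independent copies of $\gamma_L$. Then
\[
L^{-3/2}\bigl(\mathrm{SI}(\gamma)-\kappa L^2,\ \mathrm{SI}(\gamma')-\kappa L^2,\ i(\gamma,\gamma')-2\kappa L^2\bigr)\Rightarrow\sigma\,(Z,\,Z',\,Z+Z'),
\]
where $Z,Z'$ are independent standard Gaussians. In particular $(i(\gamma,\gamma')-2\kappa L^2)/(\sqrt2\,\sigma L^{3/2})\Rightarrow N(0,1)$, and $L^{-3/2}\bigl(i(\gamma,\gamma')-\mathrm{SI}(\gamma)-\mathrm{SI}(\gamma')\bigr)\to0$ in probability.
\end{theorem}

Both theorems remain true when $\ell$ is replaced by any length function from a class that contains, for instance, $\ell(\gamma)+c|\gamma|$ with $c\ge0$ and $|\gamma|$ the word length. The statement needs the coding and is given as Theorem~\ref{thm:C}.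

\subsection{A model computation}\label{sec:model}

The mechanism is visible in a model with independent letters. Take a random word of length $n$, let $N_{\mathsf x}$ be the number of occurrences of the letter $\mathsf x$, and declare that every $\mathsf x$ crosses every $\mathsf y$ once and that there are no other crossings. The number of crossings is $\mathrm{cr}_n=N_{\mathsf x}N_{\mathsf y}$.

\emph{Two letters $\mathsf x,\mathsf y$, each of probability $\frac12$.} Write $N_{\mathsf x}=\frac n2+Y$, so $N_{\mathsf y}=\frac n2-Y$ and $\mathrm{cr}_n=\frac{n^2}4-Y^2$. Since $Y/\sqrt n\Rightarrow N(0,\frac14)$, we get $(\mathrm{cr}_n-\frac{n^2}4)/n\Rightarrow-\frac14Z^2$. The fluctuations have order $n$ and are not Gaussian.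

\emph{Three letters $\mathsf x,\mathsf y,\mathsf z$, each of probability $\frac13$, where $\mathsf z$ crosses nothing.} Write $N_{\mathsf x}=\frac n3+Y_{\mathsf x}$, and so on; then $Y_{\mathsf x}+Y_{\mathsf y}=-Y_{\mathsf z}$ and
\[
\mathrm{cr}_n=\frac{n^2}9-\frac n3\,Y_{\mathsf z}+Y_{\mathsf x}Y_{\mathsf y}.
\]
The last term has order $n$, and $Y_{\mathsf z}$ has variance $\frac29n$. So $(\mathrm{cr}_n-\frac{n^2}9)/n^{3/2}\Rightarrow N(0,\frac2{81})$.

In both cases let $\varphi(\cdot)$ be the probability that an independent random letter crosses the given one, and let $\kappa_0$ be the mean of $\varphi$. Then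
\[
2\,\mathrm{cr}_n=\kappa_0n^2+2n\sum_{i=1}^n\bigl(\varphi(x_i)-\kappa_0\bigr)+2Y_{\mathsf x}Y_{\mathsf y}.
\]
The middle term, the linear or Hoeffding part of the quadratic form, is Gaussian of order $n^{3/2}$ unless $\varphi$ is constant. With two letters $\varphi\equiv\frac12$; with three letters $\varphi=(\frac13,\frac13,0)$, and the letter that crosses nothing is what keeps $\varphi$ from being constant. If the letters have lengths $r(\cdot)$ of mean $\bar r$, and the total length is prescribed instead of $n$, then $n$ fluctuates by about $\sqrt n$, so $\kappa_0n^2$ also fluctuates at order $n^{3/2}$. The two contributions combine (Lemma~\ref{lem:expansion}) into the sum of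
\[
f=\varphi-\frac{\kappa_0}{\bar r}\,r ,
\]
and the degenerate case becomes the one in which crossing rate is proportional to length.

This suggests what to expect on surfaces. For an isometry-invariant measure on the geodesics of the hyperbolic plane, the mass of the geodesics that cross a segment is additive in the segment and invariant under isometries, hence proportional to the length of the segment. If long closed geodesics are distributed according to such a measure, crossing rate is proportional to length and the linear part cancels; this is consistent with the order $L$ in (a). (We use this remark only as motivation.) On $\Sigma$ no such proportionality is possible: a boundary geodesic plays the role of the letter $\mathsf z$.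

Three things separate the model from the theorem. First, whether two strands cross is decided not by single letters but by the whole stretch, of unbounded length, along which they run parallel; Sections~\ref{sec:coding} and~\ref{sec:formula} code the curves by words and express $\mathrm{SI}$ as a quadratic form in the counts of subwords of all lengths. Second, the letters are not independent, and the uniform law on classes of length about $L$ is not a stationary measure on words of a fixed length. Section~\ref{sec:thermo} introduces the stationary measure $\mu$ that governs typical long classes, defines $\varphi$ and $f$, and proves nondegeneracy; Section~\ref{sec:clt} proves the central limit theorem for the linear part by a local limit argument. Third, the remainder has to be bounded under the uniform law; Section~\ref{sec:domination} transfers bounds from $\mu$. Section~\ref{sec:proofs} assembles the proofs.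

Throughout, $d=1-\chi(\Sigma)\ge2$, and $C,c,\dots$ denote positive constants that do not depend on $L,n,k$ and may change from line to line. We write $X_L=o_{\mathbb P}(b_L)$ if $X_L/b_L\to0$ in probability.

\section{Coding closed geodesics by reduced words}\label{sec:coding}

The aim is a fundamental domain whose sides are complete geodesics with pairwise disjoint closures. Then the group is free, points at infinity are coded by infinite reduced words, and length becomes a Birkhoff sum.

Let $\widehat\Sigma$ be the double of $\Sigma$, a closed hyperbolic surface with an isometric reflection $\iota$ whose fixed set is $\partial\Sigma$. A component $\widetilde\Sigma$ of the preimage of $\Sigma$ in the universal cover $\mathbb H$ of $\widehat\Sigma$ is a closed convex set bounded by complete geodesics, the \emph{boundary lines}, and $\Sigma=\widetilde\Sigma/\Gamma$ with $\Gamma$ discrete, torsion-free, and all nontrivial elements hyperbolic. Classes correspond to nontrivial conjugacy classes of $\Gamma$, and $\ell$ is the translation length. We use three standard facts. The geodesic representatives of disjoint essential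 simple closed curves on $\widehat\Sigma$ that are pairwise non-homotopic up to orientation are simple and disjoint. The intersection number modulo $2$ of closed curves is a homotopy invariant. Two elements of $\Gamma$ with a common fixed point at infinity have the same axis, and the stabilizer of an axis is infinite cyclic.

\subsection{Cutting $\Sigma$ into a polygon}

\begin{lemma}\label{lem:arcs}
There are $d$ pairwise disjoint simple geodesic arcs $e_1,\dots,e_d$ in $\Sigma$, each orthogonal to $\partial\Sigma$ at both ends, that cut $\Sigma$ into one disc. Every component of $\partial\Sigma$ meets some $e_j$.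
\end{lemma}

\begin{proof}
Since $\partial\Sigma\neq\emptyset$, the surface is a disc with bands attached, and the number of bands is $1-\chi(\Sigma)=d$. Let $e'_j$ be an arc across the $j$th band, from boundary to boundary, and let $c_i$ be a closed curve in the interior of $\Sigma$ that runs once along the $i$th band and closes up in the disc. Then $c_i\cdot e'_j=\delta_{ij}$ modulo $2$. The doubles $\hat e'_j=e'_j\cup\iota e'_j$ are disjoint simple closed curves with $c_i\cdot\hat e'_j=\delta_{ij}$ modulo $2$, so they are essential and pairwise non-homotopic up to orientation. Their geodesic representatives $\hat e_j$ are simple and disjoint. The reflection maps $\hat e'_j$ to itself reversing the orientation, so by uniqueness of geodesic representatives it does the same to $\hat e_j$. An orientation-reversing isometry of a circle has exactly two fixed points. Hence $\hat e_j$ meets $\partial\Sigma$ in exactly two points, and there $\iota$ reverses the tangent vector of $\hat e_j$, which is therefore orthogonal to $\partial\Sigma$. So $e_j=\hat e_j\cap\Sigma$ is a single arc as required, and $c_i\cdot e_j=c_i\cdot\hat e_j=\delta_{ij}$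 modulo $2$.

The cut surface has Euler characteristic $\chi(\Sigma)+d=1$, so it is a disc once it is connected. Suppose $U$ is a component other than the whole. Since $\Sigma$ is connected, the set $J$ of indices $j$ such that exactly one side of $e_j$ lies in $U$ is nonempty. A closed curve enters and leaves $U$ equally often, so it crosses $\bigcup_{j\in J}e_j$ an even number of times. For $i\in J$ the curve $c_i$ crosses it an odd number of times, a contradiction. Finally, a component of $\partial\Sigma$ missed by all arcs would be a whole boundary circle of the disc, but the only boundary circle of the disc contains copies of the arcs.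
\end{proof}

\subsection{Tiles, the free group and the tree}

The lifts of the $e_j$ cut $\widetilde\Sigma$ into the $\Gamma$-translates of a compact polygon $D_0$ whose $4d$ sides are alternately lifts of arcs and segments of boundary lines. Extend each lifted arc to a complete geodesic of $\mathbb H$; call these geodesics \emph{walls}. The extensions run in the half-planes complementary to $\widetilde\Sigma$, perpendicular to the boundary lines. Two extensions in the same half-plane are perpendicular to the same line at distinct points, so their closures in the closed disc $\overline{\mathbb H}=\mathbb H\cup\partial\mathbb H$ are disjoint. Distinct complementary half-planes have disjoint closures, because distinct boundary lines are distinct axes of elements of $\Gamma$ and so have no common endpoint. Hence \emph{the walls have pairwise disjoint closures in $\overline{\mathbb H}$}. By the last statement of Lemma~\ref{lem:arcs}, each boundary line carries a nonempty set of feet of walls that is invariant under a translation, so each complementary half-plane is cut into strips, one over each segment between consecutive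 feet. Thus the walls cut $\mathbb H$ into the $\Gamma$-translates of the \emph{tile} $D$ formed by $D_0$ and the $2d$ strips over its boundary segments. The tile $D$ has $2d$ sides, all of them walls, and $\Gamma$ acts simply transitively on the tiles.

Each side $s$ of $D$ bounds an open half-plane not containing $D$, and these $2d$ half-planes have pairwise disjoint closures in $\overline{\mathbb H}$. Across $s$ lies a tile $aD$ for a unique $a\in\Gamma$, and distinct sides give distinct $a$. Let $\mathcal A$ be the set of these $2d$ elements, $s_a$ the side adjacent to $aD$, $H_a\supset aD$ the open half-plane bounded by $s_a$, and $I_a\subset\partial\mathbb H$ its closed arc at infinity. The wall $a^{-1}s_a$ is a side of $D$ adjacent to $a^{-1}D$, so $a^{-1}\in\mathcal A$ and $a\,s_{a^{-1}}=s_a$; consequently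
\begin{equation}\label{eq:pingpong}
a\ \text{ maps the complement of } H_{a^{-1}} \text{ onto the closure of } H_a .
\end{equation}
Also $a\neq a^{-1}$, since $\Gamma$ is torsion-free. The dual graph $\mathcal T$ of the tiling has vertex set $\Gamma$ and edges $(q,qa)$, so it is the Cayley graph of $(\Gamma,\mathcal A)$; it is a tree because every wall separates $\mathbb H$. Therefore $\Gamma$ is free on generators $a_1,\dots,a_d$ with $\mathcal A=\{a_1^{\pm1},\dots,a_d^{\pm1}\}$.

\subsection{The shift}

Let $X$ be the space of infinite reduced words $x=x_1x_2\cdots$ over $\mathcal A$ (that is, $x_{i+1}\ne x_i^{-1}$) and $T$ the left shift. For letters $a,b$ there is a letter $c\notin\{a^{-1},b^{-1}\}$, since $2d\ge4$; then $acb$ is reduced, so $(X,T)$ is a topologically mixing subshift of finite type. For a finite reduced word $v$ of length $|v|$, the cylinder $[v]$ is the set of $x$ that begin with $v$. Put $\mathrm{Per}_n=\{x:T^nx=x\}$ and $S_nF=\sum_{i<n}F\circ T^i$. For $0<\theta<1$ let $\mathcal F_\theta$ be the Banach space of functions $F:X\to\mathbb C$ with norm $\|F\|=|F|_\infty+|F|_\theta$, where $|F|_\theta$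 is the least constant such that $|F(x)-F(y)|\le|F|_\theta\,\theta^m$ whenever $x,y$ agree in the first $m\ge0$ letters. Summing a geometric series gives \emph{bounded distortion}:
\begin{equation}\label{eq:distortion}
|S_nF(x)-S_nF(y)|\le\frac{|F|_\theta}{1-\theta}\,\theta^p\qquad\text{if $x,y$ agree in the first $n+p$ letters.}
\end{equation}
Nontrivial conjugacy classes of $\Gamma$ correspond to cyclically reduced words up to rotation; the length $|\gamma|$ of such a word is the \emph{word length} of the class. The points of $\mathrm{Per}_n$ are the words $www\cdots$ with $w$ cyclically reduced of length $n$, and a primitive class of word length $n$ corresponds to exactly $n$ points of $\mathrm{Per}_n$, the rotations.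

Fix a point $o$ in the interior of $D_0$, use the disc model centered at $o$, and let $\rho=\min_{a\ne b}d(s_a,s_b)>0$. For $x\in X$, \eqref{eq:pingpong} shows that the half-planes $x_1\cdots x_{n-1}H_{x_n}$ are nested. Consecutive bounding walls are at distance $d(s_{x_j},x_js_{x_{j+1}})=d(s_{x_j^{-1}},s_{x_{j+1}})\ge\rho$, so the $n$th wall is at distance at least $(n-1)\rho$ from $o$, and the $n$th half-plane has Euclidean diameter at most $Ce^{-\rho n}$. The closures shrink to a point $\xi(x)\in I_{x_1}$. Since $x_1\cdots x_no$ lies in the $n$th half-plane, $\xi(x)=\lim x_1\cdots x_no$; as the orbit $\Gamma o$ lies in $\widetilde\Sigma$,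
\begin{equation}\label{eq:gap}
\xi(X)\ \text{ misses the open arc at infinity of every half-plane complementary to }\widetilde\Sigma .
\end{equation}
We have $\xi(Tx)=x_1^{-1}\xi(x)$. The map $\xi$ is injective, since words that first differ in the $n$th letter are sent into disjoint arcs $x_1\cdots x_{n-1}I_a$.

\subsection{Length as a Birkhoff sum}

A hyperbolic element $w$ has derivative $e^{-\ell(w)}$ at its attracting fixed point, and derivatives multiply along words. This suggests the definition
\[
r(x)=\log\bigl|(x_1^{-1})'(\xi(x))\bigr| .
\]

\begin{proposition}\label{prop:r}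
The function $r$ has the following properties.
\begin{itemize}
\item[(R0)] $S_nr(x)=\ell(\gamma)$ if $x\in\mathrm{Per}_n$ represents the class $\gamma$, that is, $x_1\cdots x_n\in\gamma$.
\item[(R1)] $r\in\mathcal F_{\theta_0}$ for some $\theta_0<1$.
\item[(R2)] There are $\rho>0$ and $C_0\ge0$ with $S_nr\ge\rho n-C_0$ on $X$ for all $n\ge0$.
\item[(R3)] There are no real $t\neq0$ and $s$ such that $tS_nr(x)-sn\in2\pi\mathbb Z$ for all $n$ and all $x\in\mathrm{Per}_n$.
\end{itemize}
\end{proposition}

\begin{proof}
(R1) If $x,y$ agree in $m\ge1$ letters, then $|\xi(x)-\xi(y)|\le Ce^{-\rho m}$, and $\log|(a^{-1})'|$ is smooth on the circle. Take $\theta_0=e^{-\rho}$.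

(R0) By the chain rule $S_nr(x)=\log|(w^{-1})'(\xi(x))|$ with $w=x_1\cdots x_n$. If $x\in\mathrm{Per}_n$, then $w^ko\to\xi(x)$, so $\xi(x)$ is the attracting fixed point of $w$ and the derivative of $w^{-1}$ there is $e^{\ell(w)}$.

(R2) The function $r$ itself may be negative, so we compare $S_nr$ with a distance. In the disc model $|(w^{-1})'(\zeta)|$ is the Poisson kernel $(1-|wo|^2)/|\zeta-wo|^2$, whose logarithm is the Busemann function $\lim_{q\to\zeta}(d(o,q)-d(wo,q))$. The ray from $o$ to $\xi(x)$, moved by $w^{-1}$, goes from $w^{-1}o\in H_{x_n^{-1}}$ to $\xi(T^nx)\in I_{x_{n+1}}$, and $x_{n+1}\neq x_n^{-1}$. For $a\ne b$ the distance from $o$ to the geodesic from $p$ to $\zeta$ is a continuous function of $(p,\zeta)$ on the product of the closure of $H_a$ in $\overline{\mathbb H}$ with $I_b$; these are disjoint compact sets, so the distance is bounded by some $R_0$. Hence the ray from $o$ to $\xi(x)$ has a point $m$ with $d(m,wo)\le R_0$. For $q$ on the ray beyond $m$,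
\[
d(o,q)-d(wo,q)\ge d(o,m)+d(m,q)-R_0-d(m,q)\ge d(o,wo)-2R_0\ge(n-1)\rho-2R_0 .
\]

(R3) Suppose $t,s$ exist. Let $a=a_1$, $b=a_2$ and $\ell_N=\ell(a^Nb)$; the word $a^Nb$ is cyclically reduced of length $N+1$. From $t\ell_N-s(N+1)\in2\pi\mathbb Z$ and $t\ell(a)-s\in2\pi\mathbb Z$ we get
\begin{equation}\label{eq:lattice}
t\bigl(\ell_N-N\ell(a)\bigr)\in s+2\pi\mathbb Z .
\end{equation}
Represent $a$ by $\pm\mathrm{diag}(\lambda,\lambda^{-1})$ with $\lambda=e^{\ell(a)/2}>1$, and $b$ by a matrix in $SL_2(\mathbb R)$ with diagonal entries $p,p'$ and off-diagonal entries $q,q'$. Then $2\cosh(\ell_N/2)=|p\lambda^N+p'\lambda^{-N}|>2$ for all $N$, which forces $p\neq0$, and $\ell_N-N\ell(a)\to2\log|p|$. By \eqref{eq:lattice} this sequence lies in a closed discrete set, so it equals $2\log|p|$ for large $N$. Then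
\[
|p|\lambda^N+|p|^{-1}\lambda^{-N}=2\cosh(\ell_N/2)=|p|\lambda^N+\mathrm{sgn}(p)\,p'\lambda^{-N}
\]
for large $N$. So $pp'=1$, hence $qq'=0$, and $b$ fixes $0$ or $\infty$, a fixed point of $a$. But the fixed points of $a$ lie in $I_a\cup I_{a^{-1}}$ and those of $b$ in $I_b\cup I_{b^{-1}}$, which are disjoint.
\end{proof}

From now on the metric enters only through (R0)--(R3). We record three consequences of (R1) and (R2), valid for every $y\in X$. Each follows from $S_nr(y)-S_mr(y)=S_{n-m}r(T^my)\ge\rho(n-m)-C_0$ for $n\ge m$, or from $S_nr\le n|r|_\infty$.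
\begin{itemize}
\item[(G1)] $S_nr(y)-S_mr(y)\ge-C_0$ for $n\ge m$.
\item[(G2)] For a bounded interval $J$, at most $1+(|J|+C_0)/\rho$ values of $n$ satisfy $S_nr(y)\in J$.
\item[(G3)] With $c_1=1/(2|r|_\infty)$ and $c_2=2/\rho$: if $|S_nr(y)-L|\le C$ and $L$ is large, then $c_1L\le n\le c_2L$.
\end{itemize}

\section{Intersection numbers as quadratic forms in word counts}\label{sec:formula}

\subsection{Linked lifts}

Parametrize a closed curve by $\mathbb R/\mathbb Z$. A \emph{lift} is a lift $\mathbb R\to\widetilde\Sigma$, up to integer shifts of the parameter. Two geodesics of $\mathbb H$ are \emph{linked} if their four endpoints are distinct and the endpoints of one separate those of the other on $\partial\mathbb H$; equivalently, they cross transversally, and then in one point.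

\begin{lemma}\label{lem:linked}
Let $\gamma,\gamma'$ be primitive classes, identified with their closed geodesics.
\begin{itemize}
\item[(a)] $\mathrm{SI}(\gamma)$ is the number of $\Gamma$-orbits of unordered pairs of linked lifts of $\gamma$.
\item[(b)] If $\gamma'\ne\gamma^{\pm1}$, then $i(\gamma,\gamma')$ is the number of $\Gamma$-orbits of linked pairs (lift of $\gamma$, lift of $\gamma'$).
\end{itemize}
\end{lemma}

\begin{proof}
(a) For a representative $c$, the self-intersections counted with multiplicity are the unordered pairs $\{s,t\}$ of distinct points of $\mathbb R/\mathbb Z$ with $c(s)=c(t)$. Such a pair determines an unordered pair of lifts up to $\Gamma$: choose a point $p$ over $c(s)$ and take the lifts that pass through $p$ at the parameters $s$ and $t$.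

Take first $c=\gamma$. An element of $\Gamma$ cannot reverse a line, since it would fix a point, and because $\gamma$ is primitive the stabilizer of a lifted line is generated by the corresponding conjugate of the class. So distinct lifts are distinct lines, and each lift passes through a point $p$ only once. Hence the two lifts determined by $\{s,t\}$ are distinct lines through $p$, and they are linked. Conversely, two linked lifts cross at one point, at parameters $s,t$ that differ modulo $1$, since lifts that agree at the same point and parameter coincide. These constructions are inverse to each other, so the geodesic has exactly the stated number of self-intersections, all transverse.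

Now let $c$ be any representative. Lifting a homotopy matches the lifts of $c$ equivariantly with the lifts of $\gamma$, at bounded distance and hence with the same endpoints. Two paths in the closed disc that join interlaced pairs of boundary points must meet. So each orbit of linked pairs yields a pair $\{s,t\}$ for $c$, again with $s\ne t$ modulo $1$, and different orbits yield different pairs because $\{s,t\}$ determines the orbit. Thus $c$ has at least the stated number of self-intersections.

(b) Replace $\{s,t\}$ by pairs $(s,t)$ with $c(s)=c'(t)$. The hypothesis $\gamma'\neq\gamma^{\pm1}$ guarantees that a lift of $\gamma$ and a lift of $\gamma'$ never lie on the same line, so if they meet they are linked. The rest of the argument is unchanged.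
\end{proof}

Primitivity was used to make distinct lifts distinct lines. Proper powers will turn out to be a negligible fraction of all classes.

\subsection{Crossing pairs of words}

We now read linking off the tree. The ray $q,\,qy_1,\,qy_1y_2,\dots$ in $\mathcal T$, with $q\in\Gamma$ and $y\in X$, is said to \emph{end} at $q\,\xi(y)\in qI_{y_1}$. Since $qy_1\xi(Ty)=q\xi(y)$, the endpoint depends only on the tail of the ray, and since $\xi$ is injective, rays with different tails have different endpoints. So an oriented bi-infinite line in $\mathcal T$ determines an oriented geodesic, from the endpoint of its backward half to the endpoint of its forward half; this assignment is injective and $\Gamma$-equivariant, and we call the line the \emph{tree line} of the geodesic. For a bi-infinite reduced word $z=(z_i)_{i\in\mathbb Z}$ let $G(z)$ be the geodesic from $\xi(z_0^{-1}z_{-1}^{-1}\cdots)$ to $\xi(z_1z_2\cdots)$; its tree line enters the vertex $e$ by the letter $z_0$ and leaves by $z_1$. If $z$ has period $n$, then $G(z)$ is the axis of $z_1\cdots z_n$. Hence every lift of a closed geodesic has a tree line.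

\emph{Linked geodesics have tree lines that meet in a finite segment.} If the tree lines are disjoint, some edge $(q,qa)$ separates them; then the endpoints of one geodesic lie in $qI_a$ and those of the other in $\bigcup_{b\neq a}qI_b$, so they are not linked. Two lines in a tree meet in a segment, which is finite here because the four endpoints are distinct. What matters is therefore the common segment, of $k\ge0$ edges, and the letters by which the two lines enter and leave it.

\begin{definition}\label{def:pairs}
For $k\ge0$, $\mathcal C_k^+$ is the set of ordered pairs $(u,u')$ of reduced words $u=u_0\cdots u_{k+1}$, $u'=u'_0\cdots u'_{k+1}$ such that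
\begin{itemize}
\item[(i)] $u_m=u'_m$ for $1\le m\le k$, $u_0\ne u_0'$, $u_{k+1}\neq u'_{k+1}$, and, if $k=0$, the letters $u_0^{-1},u_1,u_0'^{-1},u_1'$ are pairwise distinct;
\item[(ii)] with $q=u_1\cdots u_k$ the \emph{middle word}, the arcs $I_{u_0^{-1}}$ and $qI_{u_{k+1}}$ separate the arcs $I_{u_0'^{-1}}$ and $qI_{u'_{k+1}}$ on the circle.
\end{itemize}
For $k\ge1$ let $\mathcal C_k^-=\{(u,u'):(u,u'^{-1})\in\mathcal C_k^+\}$ and $\mathcal C_k=\mathcal C_k^+\cup\mathcal C_k^-$; let $\mathcal C_0=\mathcal C_0^+$. If $(u,u')\in\mathcal C_k$ we call $u'$ a \emph{partner} of $u$.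
\end{definition}

Under (i) the four arcs are pairwise disjoint: for $k\ge1$ the arcs $qI_{u_{k+1}}$ and $qI_{u'_{k+1}}$ are disjoint subarcs of $I_{u_1}$, and $u_0^{-1},u_0'^{-1},u_1$ are distinct. We note four properties.
\begin{itemize}
\item[(P1)] $\mathcal C_k^+\cap\mathcal C_k^-=\emptyset$ for $k\ge1$, since otherwise the middle word would be its own inverse.
\item[(P2)] $\mathcal C_k$ is symmetric. Indeed $\mathcal C_k^+$ is symmetric by definition. The arcs attached to $u^{-1}$ are $I_{u_{k+1}}$ and $q^{-1}I_{u_0^{-1}}$, the images under $q^{-1}$ of those attached to $u$, so $(u,u')\in\mathcal C_k^+$ if and only if $(u^{-1},u'^{-1})\in\mathcal C_k^+$. Hence $(u,u'^{-1})\in\mathcal C_k^+$ implies $(u^{-1},u')\in\mathcal C^+_k$ and then $(u',u^{-1})\in\mathcal C_k^+$.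
\item[(P3)] A word has at most $B=2(2d)^2$ partners, since a partner has middle word $q$ or $q^{-1}$.
\item[(P4)] Let $z,z'$ be bi-infinite reduced words with $u=z_0\cdots z_{k+1}$ and $u'=z_0'\cdots z'_{k+1}$ satisfying (i). Then the tree lines meet exactly in the segment from $e$ to $q$, the four endpoints lie in the four arcs of (ii), and so $G(z),G(z')$ are linked if and only if $(u,u')\in\mathcal C_k^+$.
\end{itemize}

Let $x=(x_i)_{i\in\mathbb Z}$ be the periodic word of a primitive class of word length $n$, and let
\[
N_u(x)=\#\{i\in\mathbb Z/n:\ x_i\cdots x_{i+|u|-1}=u\}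
\]
count the occurrences of $u$ in the cyclic word; we call these subwords \emph{windows}. For two such words $x,x'$ put
\begin{equation}\label{eq:form}
\langle x,x'\rangle=\sum_{k\ge0}\ \sum_{(u,u')\in\mathcal C_k}N_u(x)\,N_{u'}(x').
\end{equation}

\begin{proposition}\label{prop:formula}
Let $x,x'$ be the periodic words of primitive classes $\gamma,\gamma'$. Then $2\,\mathrm{SI}(\gamma)=\langle x,x\rangle$, and $i(\gamma,\gamma')=\langle x,x'\rangle$ if $\gamma'\neq\gamma^{\pm1}$.
\end{proposition}

\begin{proof}
Let $n,n'$ be the word lengths. The sum \eqref{eq:form} counts the triples $(k,i,j)$, $i\in\mathbb Z/n$, $j\in\mathbb Z/n'$, for which $u=x_i\cdots x_{i+k+1}$ and $u'=x'_j\cdots x'_{j+k+1}$ form a pair in $\mathcal C_k$. We show that these triples are in bijection with the $\Gamma$-orbits of ordered linked pairs $(G,G')$ of a lift of $\gamma$ and a lift of $\gamma'$.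

A lift of $\gamma$ with a marked vertex on its tree line determines an index: translate the vertex to $e$; the lift becomes $G(z)$ with $z_m=x_{i+m}$, and $i\in\mathbb Z/n$ is unique because $n$ is the minimal period. Given $(G,G')$, let $k$ be the number of edges of the common segment, mark on each line the vertex at which it enters the segment in its own direction, and let $i,j$ be the indices. The triple depends only on the orbit. If $k=0$, or if the directions agree, the marked vertices coincide; translating them to $e$, we see that (i) holds, and (P4) gives $(u,u')\in\mathcal C_k^+$. If the directions are opposite, reverse $G'$: along the same segment its window becomes $u'^{-1}$, so $(u,u')\in\mathcal C_k^-$. Conversely, given a triple, put $z_m=x_{i+m}$, $z'_m=x'_{j+m}$, and take $(G(z),G(z'))$ if $(u,u')\in\mathcal C^+_k$ and $(G(z),qG(z'))$ if $(u,u')\in\mathcal C_k^-$; in the second case $u'$ has middle word $q^{-1}$, so the tree line of $qG(z')$ runs from $q$ to $e$. By (P1) the case is determined by the triple, by (P4) the pair is linked, and since $\Gamma$ acts freely and transitively on vertices the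 two constructions are inverse to each other.

Lemma~\ref{lem:linked}(b) now gives the second formula. For the first, each orbit of unordered linked pairs comes from exactly two orbits of ordered pairs: an element exchanging the two lines would fix their crossing point and hence be trivial.
\end{proof}

\begin{example}\label{ex:pants}
Cut a pair of pants along an arc from the first boundary component to the third and an arc from the second to the third. On the boundary of the disc the two copies of each arc are neighbors, so with $\bar a=a^{-1}$, $\bar b=b^{-1}$ and a suitable naming, the arcs $I_a,I_{\bar a},I_b,I_{\bar b}$ are in counterclockwise order.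

\emph{The class $ab$.} The windows of length $2$ are $ab$, with arcs $I_{\bar a},I_b$, and $ba$, with arcs $I_{\bar b},I_a$. Neighboring arcs separate nothing, so there is no term with $k=0$. For $k\ge1$ the two windows have different middle words, neither the inverse of a middle word. So $\mathrm{SI}(ab)=0$.

\emph{The class $a\bar b$.} The windows $a\bar b$ and $\bar ba$ have arcs $I_{\bar a},I_{\bar b}$ and $I_b,I_a$, which interlace. The two ordered pairs give $2\,\mathrm{SI}=2$, and longer windows contribute nothing for the same reason as before: a figure eight.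

\emph{The class $aab$.} For $k=0$ the only windows with four distinct letters as in (i) are $ab$ and $ba$, which are not partners. For $k=1$ the windows $aab$ and $baa$ satisfy (i) with $q=a$. The map $a$ preserves the cyclic order and, by \eqref{eq:pingpong}, carries $I_b,I_{\bar b},I_a$, in this order, into $I_a$. So $aI_b,\ aI_a,\ I_{\bar a},\ I_{\bar b}$ are in counterclockwise order, and the arcs $I_{\bar a},aI_b$ of $aab$ separate the arcs $I_{\bar b},aI_a$ of $baa$ (Figure~\ref{fig:pants}). For $k\ge2$ the middle word determines the window. So $\mathrm{SI}(aab)=1$, and the crossing is detected only by windows of length $3$.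
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw (0,0) circle (2.5);
\draw[gray] (-60:2.5) arc[start angle=210,end angle=150,radius=4.330];
\draw[gray] (80:2.5) arc[start angle=350,end angle=230,radius=1.443];
\draw[gray] (155:2.5) arc[start angle=65,end angle=-55,radius=1.443];
\draw[gray] (230:2.5) arc[start angle=140,end angle=20,radius=1.443];
\draw[gray] (-50:2.5) arc[start angle=220,end angle=66,radius=0.577];
\draw[gray] (-13:2.5) arc[start angle=257,end angle=103,radius=0.577];
\draw[gray] (24:2.5) arc[start angle=294,end angle=140,radius=0.577];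
\draw[thick,->] (110:2.5) arc[start angle=200,end angle=233,radius=8.44];
\draw[thick,dashed,->] (-100:2.5) arc[start angle=170,end angle=127,radius=6.347];
\node at (110:2.85) {$I_{\bar a}$};
\node at (185:2.85) {$I_b$};
\node at (260:2.85) {$I_{\bar b}$};
\node at (-37:3) {$aI_b$};
\node at (0:3) {$aI_{\bar b}$};
\node at (37:3) {$aI_a$};
\node at (0.55,1.45) {$s_a$};
\node at (-0.7,0.1) {$D$};
\end{tikzpicture}
\caption{Schematic picture for a pair of pants. Gray: the four sides of the tile $D$ and, beyond the side $s_a$, the other three sides of the tile $aD$. Two lifts of the geodesic $aab$ both pass from $D$ to $aD$. The solid one, with window $aab$, runs from $I_{\bar a}$ to $aI_b$; the dashed one, with window $baa$, runs from $I_{\bar b}$ to $aI_a$. The arcs interlace, so the lifts cross.}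
\label{fig:pants}
\end{figure}

The next lemma is the geometric counterpart of the letter $\mathsf z$ in Section~\ref{sec:model}. It is stronger than $\mathrm{SI}=0$: a boundary word has no partner in any word at all.

\begin{lemma}\label{lem:boundary}
If $x$ is the periodic word of a component of $\partial\Sigma$, then no window of $x$ has a partner.
\end{lemma}

\begin{proof}
Let $u=x_i\cdots x_{i+k+1}$ have a partner $u'$, and put $z_m=x_{i+m}$. Then $G(z)$ is a lift of the boundary geodesic, that is, a boundary line. Extend $u'$, or $u'^{-1}$ if $(u,u')\in\mathcal C_k^-$, to a bi-infinite reduced word $z'$ in which it occupies the places $0,\dots,k+1$. By (P4), $G(z')$ is linked with $G(z)$, so $\xi(X)$ has points on both open arcs cut out by a boundary line. This contradicts \eqref{eq:gap}.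
\end{proof}

\section{The equilibrium state and the linear statistic}\label{sec:thermo}

To linearize \eqref{eq:form} we need the typical frequency of a window $u$ in a long random class. Each class of length about $L$ has the same weight, so we look for a shift-invariant measure that gives the cylinder $[x_1\cdots x_n]$ a mass depending essentially only on $S_nr(x)$. Thermodynamic formalism provides it.

\subsection{Standard facts}

For a mixing subshift of finite type and a real $\psi\in\mathcal F_\theta$, the \emph{pressure} is $P(\psi)=\sup_\nu\bigl(h_\nu+\int\psi\,d\nu\bigr)$, over invariant probabilities $\nu$ with entropy $h_\nu$. It is continuous in $\psi$, and the supremum is attained by a unique measure, the \emph{equilibrium state}. Here $P(0)=\log(2d-1)>0$, and (R2) gives $\int r\,d\nu\ge\rho$ for all $\nu$, so $P(-sr)\le P(0)-s\rho$ for $s\ge0$ and $s\mapsto P(-sr)$ is strictly decreasing. Let $\delta>0$ be its zero, $\mu$ the equilibrium state of $-\delta r$, $\bar r=\int r\,d\mu\ge\rho$, and $\mu(v)=\mu([v])$. Put $\alpha=e^{-\delta\rho}<1$ and fix $\theta<1$ with $\theta\ge\max(\alpha,\theta_0)$. We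 use the following facts \cite{bowen,pp}.

\medskip
\noindent\textbf{Gibbs property.} $c\le\mu(x_1\cdots x_n)\,e^{\delta S_nr(x)}\le C$ for all $x\in X$, $n\ge1$.

\medskip
\noindent\textbf{Ruelle's theorem.} There is a positive $\Psi\in\mathcal F_\theta$ such that, with $g=-\delta r+\log\Psi-\log\Psi\circ T$, the operator $\mathcal LF(x)=\sum_{Ty=x}e^{g(y)}F(y)$ on $\mathcal F_\theta$ satisfies $\mathcal L1=1$ and $\int\mathcal LF\,d\mu=\int F\,d\mu$. The eigenvalue $1$ is simple and the rest of the spectrum lies in a disc of radius less than $1$; so $\|\mathcal L^nF-\int F\,d\mu\|\le C\theta_1^n\|F\|$ with $\theta_1<1$.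

\medskip
In particular $\mu$ has full support. Writing $S_{|v|+|v'|}r=S_{|v|}r+S_{|v'|}r\circ T^{|v|}$ and using (R2), we get
\begin{equation}\label{eq:gibbs}
\mu(vv')\le C\mu(v)\mu(v'),\qquad\mu(v)\le C\alpha^{|v|}.
\end{equation}
We also use $\mathcal L^n\bigl(F\cdot(F'\circ T^n)\bigr)=F'\,\mathcal L^nF$, which gives $\int F\cdot(F'\circ T^n)\,d\mu=\int(\mathcal L^nF)F'\,d\mu$, and $S_ng=-\delta S_nr+\log\Psi-\log\Psi\circ T^n$, which equals $-\delta S_nr$ on $\mathrm{Per}_n$.

\begin{lemma}\label{lem:mixing}
\begin{itemize}
\item[(a)] For words $v,v'$ and $l\ge|v|$: $\ |\mu([v]\cap T^{-l}[v'])-\mu(v)\mu(v')|\le C\theta_1^{\,l-|v|}\mu(v)\mu(v')$.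
\item[(b)] For real $F\in\mathcal F_\theta$: $\ \mathrm{Var}_\mu(S_nF)\le Cn$, and $\sigma_F^2=\lim_n\frac1n\mathrm{Var}_\mu(S_nF)$ exists.
\item[(c)] If moreover $\int F\,d\mu=0$ and $\sigma_F^2=0$, then $S_nF(x)=0$ for all $n$ and $x\in\mathrm{Per}_n$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The function $F_v=\mathcal L^{|v|}1_{[v]}$ equals $e^{S_{|v|}g(vy)}$ at $y$ if $vy$ is reduced and $0$ otherwise. By the Gibbs property and \eqref{eq:distortion}, $\|F_v\|\le C\mu(v)$. Now $\mu([v]\cap T^{-l}[v'])=\int_{[v']}\mathcal L^{l-|v|}F_v\,d\mu$ and $|\mathcal L^{l-|v|}F_v-\mu(v)|_\infty\le C\theta_1^{\,l-|v|}\mu(v)$.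

(b) The covariance of $F$ and $F\circ T^l$ is $\kappa_l=\int(\mathcal L^lF-\int F\,d\mu)F\,d\mu=O(\theta_1^l)$, and $\frac1n\mathrm{Var}_\mu(S_nF)=\kappa_0+2\sum_{0<l<n}(1-\frac ln)\kappa_l$. (The symbols $\kappa_l$ are local to this line.)

(c) Put $\Phi=\sum_{n\ge1}\mathcal L^nF\in\mathcal F_\theta$ and $F'=F+\Phi-\Phi\circ T$. Then $\mathcal LF'=\mathcal LF+\mathcal L\Phi-\Phi=0$, so the functions $F'\circ T^i$ are orthogonal in $L^2(\mu)$ and $\mathrm{Var}_\mu(S_nF')=n\int F'^2d\mu$. Since $S_nF'-S_nF=\Phi-\Phi\circ T^n$ is bounded, $\int F'^2d\mu=\sigma_F^2=0$, and $F'=0$ because $\mu$ has full support. So $S_nF=\Phi\circ T^n-\Phi$, which vanishes on $\mathrm{Per}_n$.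
\end{proof}

\subsection{The functions $\varphi$ and $f$}

In \eqref{eq:form} replace the second word by a ``typical'' one, that is, replace $N_{u'}(x')$ by $n'\mu(u')$. What remains, per letter of the second word, is a Birkhoff sum along the first. Define on $X$
\[
\varphi_k=\sum_{(u,u')\in\mathcal C_k}\mu(u')\,1_{[u]},\qquad\varphi=\sum_{k\ge0}\varphi_k,\qquad\kappa_0=\int\varphi\,d\mu=\sum_{k\ge0}\sum_{(u,u')\in\mathcal C_k}\mu(u)\mu(u'),
\]
so that, for the periodic word $x$ of a primitive class of word length $n$, viewed as a point of $\mathrm{Per}_n$,
\begin{equation}\label{eq:birkhoffphi}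
\sum_{(u,u')\in\mathcal C_k}N_u(x)\mu(u')=S_n\varphi_k(x).
\end{equation}
By (P3) and \eqref{eq:gibbs}, $0\le\varphi_k\le C\alpha^k$, and $\varphi_k$ depends only on the first $k+2$ letters. If $x,y$ agree in $m$ letters, then $|\varphi(x)-\varphi(y)|\le C\sum_{k\ge m-1}\alpha^k\le C\theta^m$. So $\varphi\in\mathcal F_\theta$ and $\kappa_0<\infty$. Also $\kappa_0>0$: since $2d\ge4$ there are distinct letters $b_1,\dots,b_4$ with $I_{b_1},\dots,I_{b_4}$ in cyclic order, and $(b_1^{-1}b_3,\,b_2^{-1}b_4)\in\mathcal C_0$. Set
\[
f=\varphi-\frac{\kappa_0}{\bar r}\,r\in\mathcal F_\theta,\qquad\int f\,d\mu=0,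
\]
and define the constants of the theorems by
\begin{equation}\label{eq:constants}
\kappa=\frac{\kappa_0}{2\bar r^2},\qquad\sigma^2=\frac{\sigma_f^2}{\bar r^3}.
\end{equation}

\begin{proposition}[Nondegeneracy]\label{prop:nondeg}
$\sigma_f^2>0$.
\end{proposition}

\begin{proof}
Let $x\in\mathrm{Per}_n$ represent a boundary component $\gamma$. The value $\varphi_k(T^ix)$ is a sum over the partners of a window of $x$, so $S_n\varphi(x)=0$ by Lemma~\ref{lem:boundary}, and $S_nf(x)=-\frac{\kappa_0}{\bar r}\ell(\gamma)<0$. By Lemma~\ref{lem:mixing}(c), $\sigma_f^2\neq0$.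
\end{proof}

The hypothesis $\partial\Sigma\ne\emptyset$ has now been used twice: in Lemma~\ref{lem:arcs}, where it makes the coding simple, and here, where a single periodic orbit rules out the cancellation of the linear term.

\section{Counting and the central limit theorem for the linear statistic}\label{sec:clt}

Fix $h>0$. Let $W(L,h)$ be the set of primitive classes with length in $(L-h,L]$. Let $\mathbb P_{L,h}$ be the law of the pair $(n,x)$ obtained by choosing a class uniformly in $W(L,h)$, letting $n$ be its word length and $x\in\mathrm{Per}_n$ a uniformly chosen rotation; $\mathbb E_{L,h}$ is the expectation.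

\begin{proposition}\label{prop:clt}
As $L\to\infty$,
\[
|W(L,h)|\sim\frac{1-e^{-\delta h}}{\delta}\,\frac{e^{\delta L}}L,\qquad\text{and under }\mathbb P_{L,h}\qquad\frac{S_nf(x)}{\sqrt L}\Rightarrow N\bigl(0,\sigma_f^2/\bar r\bigr).
\]
\end{proposition}

For fixed $n$ the sum $S_nr$ spreads over a range of order $\sqrt n$, and we condition it to lie in a window of bounded width. So a central limit theorem for $(S_nr,S_nf)$ is not enough; we need a local limit theorem in the first coordinate, and for this we must control the Fourier transform at all frequencies $t$, not only near $0$. This is where (R3) enters. It cannot be dropped: for $r\equiv1$, which is word length, a window $(L-h,L]$ with $h<1$ contains no length at all for many $L$.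

\subsection{Twisted transfer operators}

Let $\mathcal L_{t,\eta}F=\mathcal L(e^{itr+i\eta f}F)$. This is an analytic family of bounded operators on $\mathcal F_\theta$, and $\mathcal L_{t,\eta}^nF=\mathcal L^n(e^{itS_nr+i\eta S_nf}F)$. Let $Q(t,\eta)=\sigma^2_{tr+\eta f}$, a nonnegative quadratic form with $Q(0,1)=\sigma_f^2$.

\begin{lemma}\label{lem:spec}
\begin{itemize}
\item[(a)] There are $\varepsilon>0$, which may be decreased, and $\theta_2<1$ such that for $|t|,|\eta|\le\varepsilon$ we have $\|\mathcal L^n_{t,\eta}-\lambda(t,\eta)^n\Pi_{t,\eta}\|\le C\theta_2^n$, where $\lambda$ and $\Pi$ are analytic, $\Pi_{0,0}F=\int F\,d\mu$, and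
\[
\log\lambda(t,\eta)=it\bar r-\tfrac12Q(t,\eta)+O\bigl((|t|+|\eta|)^3\bigr).
\]
Moreover $Q(1,0)>0$.
\item[(b)] For $0<\varepsilon<t_0$ there are $\varepsilon_1>0$ and $\theta_3<1$ with $\|\mathcal L^n_{t,\eta}\|\le C\theta_3^n$ for real $\varepsilon\le|t|\le t_0$, $|\eta|\le\varepsilon_1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A simple isolated eigenvalue of an analytic family of operators, and its spectral projection, depend analytically on the parameter, and the rest of the spectrum stays inside a fixed smaller circle. This gives $\lambda,\Pi,\theta_2$ for complex $(t,\eta)$ near $0$, where we may also assume $|\lambda|\ge\theta_2'>\theta_2$ and $|\int\Pi_{t,\eta}1\,d\mu-1|\le\frac14$. Let $E_n(t,\eta)=\int e^{itS_nr+i\eta S_nf}d\mu=\int\mathcal L^n_{t,\eta}1\,d\mu$. Then $\lambda^{-n}E_n\to\int\Pi_{t,\eta}1\,d\mu$ uniformly, so $\frac1n\log E_n\to\log\lambda$ uniformly on a complex neighborhood of $0$, and by Cauchy's estimates all derivatives at $0$ converge. The linear Taylor term of $\frac1n\log E_n$ is $it\bar r$ and the quadratic one is $-\frac1{2n}\mathrm{Var}_\mu(S_n(tr+\eta f))$. If $Q(1,0)=0$,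 then Lemma~\ref{lem:mixing}(c) applied to $r-\bar r$ gives $S_nr=n\bar r$ on $\mathrm{Per}_n$, contradicting (R3) with $t=1$, $s=\bar r$.

(b) It suffices to show that $\mathcal L_{t,0}$ has spectral radius less than $1$ for real $t\ne0$. For then there is $m$ with $\|\mathcal L_{t,0}^m\|\le\frac14$, hence $\|\mathcal L^m_{t',\eta}\|\le\frac12$ for $(t',\eta)$ near $(t,0)$; finitely many such neighborhoods cover $\{\varepsilon\le|t|\le t_0\}\times[-\varepsilon_1,\varepsilon_1]$ for some $\varepsilon_1>0$, and taking powers gives the claim.

We have $|\mathcal L^n_{t,0}F|_\infty\le|F|_\infty$. If $x,x'$ agree in $m\ge1$ letters, pair the preimages $y=vx$, $y'=vx'$ with $|v|=n$. By \eqref{eq:distortion} the corresponding summands of $\mathcal L^n_{t,0}F$ differ by at most $e^{S_ng(y)}(|F|_\theta\theta^{n+m}+C_t|F|_\infty\theta^m)$, and $\sum_ye^{S_ng(y)}=1$. So $\|\mathcal L^n_{t,0}F\|\le C_t|F|_\infty+\theta^n\|F\|$, and the spectral radius is at most $1$. The unit ball of $\mathcal F_\theta$ is compact in the supremum norm, and the theorem of Ionescu-Tulcea--Marinescu and Hennion says that under such an inequality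 the spectrum outside the disc of radius $\theta$ consists of isolated eigenvalues of finite multiplicity. So if the spectral radius is $1$, there are $0\neq F\in\mathcal F_\theta$ and real $s$ with $\mathcal L(e^{itr}F)=e^{is}F$. Then $|F|\le\mathcal L|F|$; both sides are continuous with the same integral, so $\mathcal L|F|=|F|$, and $|F|$ is a nonzero constant because the eigenvalue $1$ is simple. Now $e^{is}F(x)$ is a convex combination, with positive weights $e^{g(y)}$, of the numbers $e^{itr(y)}F(y)$, $Ty=x$, and all lie on one circle. Hence $e^{itr(y)}F(y)=e^{is}F(Ty)$ for all $y$. Multiplying along a periodic orbit gives $e^{itS_nr(x)}=e^{isn}$ on $\mathrm{Per}_n$, contradicting (R3).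
\end{proof}

\subsection{Proof of Proposition~\ref{prop:clt}}

Fix $\omega\in\mathbb R$, let $\beta(s)=e^{\delta s}1_{(-h,0]}(s)$, so $0\le\beta\le1$ and $\int\beta=(1-e^{-\delta h})/\delta$, and put
\[
M_n=\sum_{x\in\mathrm{Per}_n}e^{S_ng(x)}\,\beta(S_nr(x)-L)\,e^{i\omega S_nf(x)/\sqrt L}.
\]
Since $S_ng=-\delta S_nr$ on $\mathrm{Per}_n$,
\begin{equation}\label{eq:Z}
e^{\delta L}\sum_n\frac1nM_n=\sum_n\frac1n\sum_{\substack{x\in\mathrm{Per}_n\\S_nr(x)\in(L-h,L]}}e^{i\omega S_nf(x)/\sqrt L}.
\end{equation}
The $x$ of minimal period $n$ contribute $|W(L,h)|\,\mathbb E_{L,h}[e^{i\omega S_nf/\sqrt L}]$. For the others, the Gibbs property gives $\sum_{x\in\mathrm{Per}_m}e^{-\delta S_mr(x)}\le C\sum_{|v|=m}\mu(v)=C$, so for all $m$ and $L'$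
\begin{equation}\label{eq:crude}
\#\{x\in\mathrm{Per}_m:S_mr(x)\le L'\}\le Ce^{\delta L'} .
\end{equation}
If $x\in\mathrm{Per}_n$ has minimal period $m<n$, then $m\le n/2$ and $S_mr(x)=\frac mnS_nr(x)\le L/2$. There are $O(L^2)$ pairs $(n,m)$ by (G3), so these $x$ contribute $O(L^2e^{\delta L/2})$ to \eqref{eq:Z}. It therefore suffices to prove, for every $\omega$,
\begin{equation}\label{eq:goal}
L\sum_n\frac1nM_n\longrightarrow e^{-\sigma_f^2\omega^2/(2\bar r)}\int\beta :
\end{equation}
the case $\omega=0$ is the count, and dividing by it gives the convergence of characteristic functions.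

We restrict to $n$ within $R\sqrt L$ of $L/\bar r$ (Step 1), prove the asymptotics for sums over preimages of a fixed point, which are values of transfer operators, first for test functions with compactly supported Fourier transform (Step 2) and then for $\beta$ (Step 3), and finally pass from preimages to periodic points (Step 4). Let $\tau_n=(n-L/\bar r)/\sqrt L$ and $\mathcal N_R=\{n:|\tau_n|\le R\}$. Let $C_1$ be the constant in \eqref{eq:distortion} for $F=r$, $p=0$, and $J_L=[L-h-C_1,L+C_1]$.

\medskip
\noindent\emph{Step 1: $\limsup_{L}L\sum_{n\notin\mathcal N_R}\frac1n|M_n|\le C/R^2$.} If $x$ contributes to $M_n$, then $L/n\le1/c_1$ by (G3), $e^{S_ng(x)}\le C\mu(x_1\cdots x_n)$, and $S_nr\in J_L$ on $[x_1\cdots x_n]$. So $|M_n|\le C\mu(S_nr\in J_L)$, and by (G2)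
\[
L\sum_{n\notin\mathcal N_R}\frac1n|M_n|\le C\,\mathbb E_\mu\,\#\{n\notin\mathcal N_R:S_nr\in J_L\}\le C\mu\bigl(\exists\,n\notin\mathcal N_R:S_nr\in J_L\bigr).
\]
Let $n_1=\lceil L/\bar r+R\sqrt L\rceil$ and $n_2=\lfloor L/\bar r-R\sqrt L\rfloor$. On the last event either $n\ge n_1$, and (G1) gives $S_{n_1}r-n_1\bar r\le(L+C)-(L+\bar rR\sqrt L)$, or $n\le n_2$, and $S_{n_2}r-n_2\bar r\ge(L-C)-(L-\bar rR\sqrt L)$. For large $L$ both are deviations of size at least $\frac12\bar rR\sqrt L$ of variables with variance at most $CL$, by Lemma~\ref{lem:mixing}(b). Chebyshev's inequality gives the bound.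

\medskip
\noindent\emph{Step 2: band-limited test functions.} Fix $R$, a word $v$ of length $p$ and a point $z_v\in[v]$. Let $m_L$ be the complex measure on $\mathbb R$
\[
\int\psi\,dm_L=L\sum_{n\in\mathcal N_R}\frac1nA_n(\psi),\qquad A_n(\psi)=\sum_{\substack{y\in[v]\\T^ny=z_v}}e^{S_ng(y)}\,\psi(S_nr(y)-L)\,e^{i\omega S_nf(y)/\sqrt L}.
\]
Call $\psi$ \emph{admissible} if it is integrable and $\psi(s)=\int\hat\psi(t)e^{its}dt$ with $\hat\psi$ continuous and supported in some $[-t_0,t_0]$; then $\hat\psi(0)=\frac1{2\pi}\int\psi$. For such $\psi$,
\[
A_n(\psi)=\int\hat\psi(t)\,e^{-itL}\bigl(\mathcal L^n_{t,\omega/\sqrt L}1_{[v]}\bigr)(z_v)\,dt .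
\]
By Lemma~\ref{lem:spec}, the part $|t|\ge\varepsilon$ and the error term in (a) are exponentially small in $n$. Substituting $t=s/\sqrt L$ in the rest,
\[
\sqrt L\,A_n(\psi)=\int_{|s|\le\varepsilon\sqrt L}\hat\psi\bigl(\tfrac s{\sqrt L}\bigr)\,e^{-is\sqrt L}\lambda\bigl(\tfrac s{\sqrt L},\tfrac\omega{\sqrt L}\bigr)^n\bigl(\Pi_{s/\sqrt L,\,\omega/\sqrt L}1_{[v]}\bigr)(z_v)\,ds+o(1)
\]
uniformly in $n\in\mathcal N_R$. For fixed $s$, since $n\bar r-L=\bar r\tau_n\sqrt L$ and $n/L\to1/\bar r$ uniformly on $\mathcal N_R$,
\[
-is\sqrt L+n\log\lambda\bigl(\tfrac s{\sqrt L},\tfrac\omega{\sqrt L}\bigr)=is\bar r\tau_n-\frac{Q(s,\omega)}{2\bar r}+o(1).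
\]
For domination, $Q(1,0)>0$ gives $Q(s,\omega)\ge cs^2-C\omega^2$. For large $L$ we have $\frac1{2\bar r}\le\frac nL\le\frac2{\bar r}$, and the cubic error is at most $C(|s|^3+|\omega|^3)L^{-1/2}\le C\varepsilon s^2+C_\omega$ when $|s|\le\varepsilon\sqrt L$. So for $\varepsilon$ small enough, $|\lambda|^n\le C_\omega e^{-c's^2}$ on the domain of integration. By dominated convergence, uniformly on $\mathcal N_R$,
\[
\sqrt L\,A_n(\psi)=\frac1{2\pi}\Bigl(\int\psi\Bigr)\mu(v)\,\Theta(\tau_n)+o(1),\qquad\Theta(\tau)=\int e^{is\bar r\tau}\,e^{-Q(s,\omega)/(2\bar r)}\,ds .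
\]
The points $\tau_n$ have spacing $L^{-1/2}$ and $L/n\to\bar r$, so the sum over $\mathcal N_R$ is a Riemann sum:
\begin{equation}\label{eq:local}
\int\psi\,dm_L\longrightarrow c_R\,\mu(v)\int\psi,\qquad c_R=\frac{\bar r}{2\pi}\int_{-R}^R\Theta(\tau)\,d\tau .
\end{equation}
The function $s\mapsto e^{-Q(s,\omega)/(2\bar r)}$ is a Schwartz function, so Fourier inversion at $s=0$ gives $c_R\to e^{-Q(0,\omega)/(2\bar r)}=e^{-\sigma_f^2\omega^2/(2\bar r)}$ as $R\to\infty$.

\medskip
\noindent\emph{Step 3: \eqref{eq:local} holds for every piecewise continuous $\psi$ with compact support.} Let $m_L^0$ and $c_R^0$ be the versions with $\omega=0$; then $m_L^0$ is a positive measure, $|m_L|\le m_L^0$, and $0<c_R^0<1$ because $\Theta$ is then a positive Gaussian function. Let $\psi_1(s)=\bigl(\frac{\sin(s/2)}{s/2}\bigr)^2=\int_{-1}^1(1-|t|)e^{its}dt$ and $\psi_0(s)=\psi_1(s)+\psi_1(s-1)$. The zeros of the two summands lie in $2\pi\mathbb Z$ and in $1+2\pi\mathbb Z$, so $\psi_0>0$. For every real $a$ the function $e^{ias}\psi_0(s)$ is admissible, since multiplication by $e^{ias}$ translates $\hat\psi_0$. By \eqref{eq:local}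 the Fourier transforms of $\psi_0\,dm^0_L$ and $\psi_0\,dm_L$ converge pointwise to those of $c_R^0\mu(v)\psi_0\,ds$ and $c_R\mu(v)\psi_0\,ds$. By L\'evy's continuity theorem the positive measures $\psi_0\,dm_L^0$ converge weakly, so they are bounded and tight. The positive and negative parts of the real and imaginary parts of $\psi_0\,dm_L$ are dominated by them, so by Prokhorov's theorem every subsequence of $\psi_0\,dm_L$ has a weakly convergent subsequence, and the limit is identified by its Fourier transform. Testing against $\psi/\psi_0$ gives \eqref{eq:local}, for $m_L$ and for $m_L^0$, when $\psi$ is continuous with compact support. If $\psi$ is only piecewise continuous, then for each $\epsilon>0$ there are continuous compactly supported $\psi',\psi''$ with $|\psi-\psi'|\le\psi''$ and $\int\psi''\le\epsilon$, and $|\int(\psi-\psi')\,dm_L|\le\int\psi''dm_L^0$, whose limit is at most $\epsilon$.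

\medskip
\noindent\emph{Step 4: periodic points.} For $n\ge p$ the map $x\mapsto y=x_1\cdots x_nz_v$ is a bijection from $\mathrm{Per}_n\cap[v]$ onto $\{y\in[v]:T^ny=z_v\}$: both sets are parametrized by the reduced words of length $n$ that begin with $v$ and whose last letter is not $v_1^{-1}$. The words $x$ and $y$ agree in $n+p$ letters, so $S_nr$, $S_nf$ and $S_ng$ at $x$ and at $y$ differ by at most $\epsilon_p=C\theta^p$. If $|s-s'|\le\epsilon_p$, then $|\beta(s)-\beta(s')|\le\delta\epsilon_p$ when both points lie in $(-h,0]$, and when exactly one does, $s'$ is within $\epsilon_p$ of $-h$ or $0$. Hence the summand of $M_n$ at $x$ and the summand of $A_n(\beta)$ at $y$ differ by at most $Ce^{S_ng(y)}\beta_p(S_nr(y)-L)$, where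
\[
\beta_p=\epsilon_p1_{[-h-\epsilon_p,\,\epsilon_p]}+1_{[-h-\epsilon_p,\,-h+\epsilon_p]}+1_{[-\epsilon_p,\,\epsilon_p]}
\]
and $C$ does not depend on $p$. Apply Step 3 to $\beta$ with $m_L$ and to $\beta_p$ with $m_L^0$, and sum over the finitely many $v$ of length $p$, using $\sum_v\mu(v)=1$:
\[
\limsup_{L\to\infty}\Bigl|L\sum_{n\in\mathcal N_R}\frac1nM_n-c_R\int\beta\Bigr|\le C\int\beta_p .
\]
Let $p\to\infty$, so that $\int\beta_p\to0$, and then $R\to\infty$, using Step 1. This proves \eqref{eq:goal}. \hfill$\square$

\section{Bounds under the uniform law}\label{sec:domination}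

The remainder terms need only be $o(L^{3/2})$, while their true order is about $L$. So we can afford constants and logarithms, and a crude comparison of $\mathbb P_{L,h}$ with $\mu$ suffices. The price of not knowing $n$ is a maximum over $n$.

\begin{lemma}[Domination]\label{lem:dom}
Let $Y(n,x)\ge0$, and let $Y'_n\ge0$ be measurable functions on $X$ with $Y(n,x)\le Y'_n(y)$ for all $x\in\mathrm{Per}_n$ of minimal period $n$ and all $y\in[x_1\cdots x_n]$. Then for large $L$
\[
\mathbb E_{L,h}[Y]\le C\,\mathbb E_\mu\Bigl[\max_{c_1L\le n\le c_2L}Y_n'\Bigr].
\]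
\end{lemma}

\begin{proof}
For $(n,x)$ in the support of $\mathbb P_{L,h}$ we have $S_nr(x)\le L$, so $1\le Ce^{\delta L}\mu(x_1\cdots x_n)$ by the Gibbs property; also $n\ge c_1L$, and $S_nr\in J_L$ on $[x_1\cdots x_n]$. For fixed $n$ these cylinders are disjoint. Hence
\[
\mathbb E_{L,h}[Y]=\frac1{|W(L,h)|}\sum_n\frac1n\sum_xY(n,x)\le\frac{Ce^{\delta L}}{L\,|W(L,h)|}\,\mathbb E_\mu\Bigl[\sum_{n:\,S_nr\in J_L}Y_n'\Bigr].
\]
The inner sum has boundedly many terms by (G2), all with $c_1L\le n\le c_2L$ by (G3), and $|W(L,h)|\ge ce^{\delta L}/L$ by Proposition~\ref{prop:clt}.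
\end{proof}

\begin{lemma}[Maximal inequality]\label{lem:max}
If $\mathbb E(\zeta_{a+1}+\dots+\zeta_{a+m})^2\le vm$ for all $a\ge0$, $m\ge1$, then $\mathbb E\max_{n\le N}(\zeta_1+\dots+\zeta_n)^2\le CvN\log^2(2N)$ with an absolute constant $C$.
\end{lemma}

\begin{proof}
Let $p\ge0$ be minimal with $2^p\ge N$. For $0\le l\le p$ cut $\{1,\dots,2^p\}$ into blocks of length $2^l$. By the binary expansion of $n$, each partial sum is a sum of at most one block sum per level, so by Cauchy--Schwarz its square is at most $p+1$ times the sum of the squares of all block sums. Each level contributes at most $v2^p$ in expectation. The total is at most $(p+1)^22^pv$.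
\end{proof}

For a periodic word $x$ of minimal period $n$ put
\[
Y_u=N_u(x)-n\mu(u),\qquad\Delta_k=\sum_{|u|=k+2}Y_u^2 .
\]

\begin{lemma}\label{lem:second}
For large $L$:
\begin{itemize}
\item[(a)] $\mathbb E_{L,h}[(S_nF)^2]\le CL\log^2L$ for real $F\in\mathcal F_\theta$ with $\int F\,d\mu=0$;
\item[(b)] $\mathbb E_{L,h}[\Delta_k]\le C(k+1)L\log^2L+C(k+1)^2$ for $0\le k\le L$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:distortion}, Lemma~\ref{lem:dom} applies with $Y'_n=2(S_nF)^2+C$. By invariance of $\mu$ and Lemma~\ref{lem:mixing}(b), Lemma~\ref{lem:max} applies to $\zeta_i=F\circ T^{i-1}$.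

(b) For $y\in[x_1\cdots x_n]$ the windows of length $k+2$ of $x$ and $y$ starting at places $1,\dots,n$ can differ only for the last $k+1$ places, so $\sum_{|u|=k+2}|N_u(x)-S_n1_{[u]}(y)|\le2(k+1)$. Therefore
\[
\Delta_k\le2\sum_{|u|=k+2}\bigl(S_n1_{[u]}(y)-n\mu(u)\bigr)^2+8(k+1)^2=:Y'_n(y).
\]
The point is to have a variance bound proportional to $\mu(u)$, which can be summed over $u$. The covariance of $1_{[u]}$ and $1_{[u]}\circ T^l$ is at most $\mu(u)$ in absolute value for every $l$, and by Lemma~\ref{lem:mixing}(a) the covariances with $l\ge k+2$ sum to at most $C\mu(u)^2$ in absolute value. So $\mathrm{Var}_\mu(S_m1_{[u]})\le C(k+1)\mu(u)m$. Bound the maximum of the sum over $u$ by the sum of the maxima, apply Lemma~\ref{lem:max} to each $u$, use $\sum_u\mu(u)=1$, and conclude by Lemma~\ref{lem:dom}.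
\end{proof}

The bound (b) grows with $k$, so it cannot be summed over all $k$. But a term of \eqref{eq:form} with large $k$ requires a long repeated block, and this is unlikely once $k$ exceeds a multiple of $\log L$. Let
\[
K=\lceil3\log L/\log(1/\alpha)\rceil,\qquad\text{so that }\alpha^K\le L^{-3}.
\]
For words $x,x'$ and offsets $i,j$, a \emph{direct match} means $x_{i+m}=x'_{j+m}$ for $1\le m\le K$, and an \emph{inverse match} means $x_{i+m}=(x'_{j+K+1-m})^{-1}$ for $1\le m\le K$.

\begin{lemma}[No long matches]\label{lem:match}
\begin{itemize}
\item[(a)] With $\mathbb P_{L,h}$-probability tending to $1$, no term with $k\ge K$ occurs in $\langle x,x\rangle$.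
\item[(b)] Fix $j_1,j_2\ge0$. With $\mathbb P_{L-j_1,1}\otimes\mathbb P_{L-j_2,1}$-probability tending to $1$, no term with $k\ge K$ occurs in $\langle x,x'\rangle$.
\end{itemize}
\end{lemma}

\begin{proof}
Consider a triple $(k,i,j)$ counted by $\langle x,x'\rangle$ with $k\ge K$. If the pair of windows is in $\mathcal C_k^+$, the middle words agree, which gives a direct match at offsets $i,j$; when $x'=x$ we have $i\ne j$ in $\mathbb Z/n$ because $u\neq u'$. If it is in $\mathcal C_k^-$, then $x_{i+m}=(x'_{j+k+1-m})^{-1}$ for $1\le m\le k$, which for $m\le K$ is an inverse match at offsets $i$ and $j+k-K$. So it suffices to show that matches are unlikely.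

(a) Suppose the cyclic word has a direct match with $i\ne j$ or an inverse match. A block of $K\le n$ cyclically consecutive places is cut by $K-1$ of the $n$ rotations, so in at least $n-2(K-1)\ge n/2$ rotations both blocks lie inside $x_1\cdots x_n$. Since the rotation is uniform, the probability of a match is at most twice the probability of a match inside $x_1\cdots x_n$. By Lemma~\ref{lem:dom} this is at most $C\mu(\text{$y$ has a match with itself inside }y_1\cdots y_{\lfloor c_2L\rfloor})$. Both kinds of match are symmetric in the offsets (for an inverse match substitute $m\mapsto K+1-m$), so let $i\le j$.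

\emph{Direct match, $i<j$.} The word $v=y_1\cdots y_j$ determines the next $K$ letters recursively by $y_{j+m}=y_{i+m}$, even when the blocks overlap. If $v'$ is this word of length $K$, then \eqref{eq:gibbs} bounds the probability by $\sum_v\mu(vv')\le\sum_vC\mu(v)\alpha^K=C\alpha^K$.

\emph{Inverse match, $j-i\le K-1$.} Put $s=i+m$, $t=j+K+1-m$. As $m$ runs from $1$ to $K$, the difference $t-s$ decreases in steps of $2$ from $j-i+K-1\ge0$ to $j-i-K+1\le0$, so it takes the value $0$ or $1$. This gives $y_s=y_s^{-1}$ or $y_{s+1}=y_s^{-1}$, both impossible.

\emph{Inverse match, $j-i\ge K$.} The first block lies in $y_1\cdots y_j$, which therefore determines the next $K$ letters, and the probability is at most $C\alpha^K$ as in the first case.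

A union over $O(L^2)$ pairs of offsets gives $O(L^2\alpha^K)=O(L^{-1})$.

(b) If $x,x'$ have a match, then for a fraction $(1-\frac{K-1}n)(1-\frac{K-1}{n'})\ge\frac12$ of the pairs of rotations the blocks lie inside $x_1\cdots x_n$ and $x'_1\cdots x'_{n'}$. Apply Lemma~\ref{lem:dom} in $x$ for fixed $(n',x')$; the resulting bound depends only on $x'_1\cdots x'_{n'}$, so the lemma applies again in $x'$. The probability is thus at most $C$ times the $\mu\otimes\mu$-probability of a match between the first $\lfloor c_2L\rfloor$ letters of $y$ and of $y'$, which by invariance of $\mu$ and \eqref{eq:gibbs} is at most $CL^2\sum_{|v|=K}\mu(v)\bigl(\mu(v)+\mu(v^{-1})\bigr)\le CL^2\alpha^K$.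
\end{proof}

\section{Expansion of the quadratic form and proofs of the theorems}\label{sec:proofs}

The following identity is deterministic and covers both theorems; $x'=x$ is allowed. Primes denote quantities attached to $x'$.

\begin{lemma}\label{lem:expansion}
Let $x,x'$ be the periodic words of primitive classes with word lengths $n,n'$ and lengths $\ell,\ell'$. Put $V=S_n(r-\bar r)(x)=\ell-n\bar r$. If no term with $k\ge K$ occurs in $\langle x,x'\rangle$, then
\[
\langle x,x'\rangle=\frac{\kappa_0}{\bar r^2}\,(\ell\ell'-VV')+\frac{\ell'-V'}{\bar r}\,S_nf(x)+\frac{\ell-V}{\bar r}\,S_{n'}f(x')+\mathcal E,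
\]
where $|\mathcal E|\le Cnn'\alpha^K+\frac B2\sum_{k<K}(\Delta_k+\Delta_k')$.
\end{lemma}

\begin{proof}
Insert $N_u(x)=n\mu(u)+Y_u$ and $N_{u'}(x')=n'\mu(u')+Y'_{u'}$ in the $k$th term of \eqref{eq:form}. By \eqref{eq:birkhoffphi}, $\sum_{\mathcal C_k}Y_u\mu(u')=S_n\varphi_k(x)-n\int\varphi_k\,d\mu$, and by the symmetry (P2) the other mixed sum has the same form. So the $k$th term equals
\[
nn'\!\int\!\varphi_k\,d\mu+n'\Bigl(S_n\varphi_k(x)-n\!\int\!\varphi_k\,d\mu\Bigr)+n\Bigl(S_{n'}\varphi_k(x')-n'\!\int\!\varphi_k\,d\mu\Bigr)+\sum_{(u,u')\in\mathcal C_k}Y_uY'_{u'} .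
\]
Sum over $k<K$. Completing the first three sums to all $k$ costs at most $Cnn'\alpha^K$, since $0\le\varphi_k\le C\alpha^k$. In the last sum use $|Y_uY'_{u'}|\le\frac12(Y_u^2+Y_{u'}'^2)$ and (P3). This gives
\[
\langle x,x'\rangle=nn'\kappa_0+n'\bigl(S_n\varphi(x)-n\kappa_0\bigr)+n\bigl(S_{n'}\varphi(x')-n'\kappa_0\bigr)+\mathcal E .
\]
Now eliminate the word lengths: $n=(\ell-V)/\bar r$, and $S_n\varphi(x)-n\kappa_0=S_nf(x)+\frac{\kappa_0}{\bar r}\ell-n\kappa_0=S_nf(x)+\frac{\kappa_0}{\bar r}V$. The terms that do not contain $f$ add up to $\kappa_0/\bar r^2$ times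
\[
(\ell-V)(\ell'-V')+(\ell'-V')V+(\ell-V)V'=\ell\ell'-VV' . \qedhere
\]
\end{proof}

The cancellation of the terms $\ell V'$ and $\ell'V$, each of order $L^{3/2}$, is the reason for the definition of $f$.

\begin{proposition}\label{prop:linear}
Under $\mathbb P_{L,h}$,
\begin{equation}\label{eq:SIlin}
\mathrm{SI}=\kappa\ell^2+\frac\ell{\bar r}\,S_nf(x)+o_{\mathbb P}(L^{3/2}).
\end{equation}
Under $\mathbb P_{L-j_1,1}\otimes\mathbb P_{L-j_2,1}$ with $j_1,j_2$ fixed,
\begin{equation}\label{eq:ilin}
i(\gamma,\gamma')=2\kappa\ell\ell'+\frac{\ell'}{\bar r}\,S_nf(x)+\frac\ell{\bar r}\,S_{n'}f(x')+o_{\mathbb P}(L^{3/2}).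
\end{equation}
\end{proposition}

\begin{proof}
In the second case $\gamma'\ne\gamma^{\pm1}$ with probability tending to $1$, because $|W(L-j_2,1)|\to\infty$. So by Proposition~\ref{prop:formula} and Lemma~\ref{lem:match}, with probability tending to $1$ the formula of Lemma~\ref{lem:expansion} computes $2\,\mathrm{SI}$ (with $x'=x$) and $i(\gamma,\gamma')$. We have $nn'\alpha^K\le CL^{-1}$, and by Lemma~\ref{lem:second}(b) the expectation of $\sum_{k<K}(\Delta_k+\Delta'_k)$ is $O(K^2L\log^2L)=O(L\log^4L)$. By Lemma~\ref{lem:second}(a) for $f$ and for $r-\bar r$, and by Cauchy--Schwarz, the products $VV'$, $V'S_nf(x)$ and $VS_{n'}f(x')$ have absolute expectation $O(L\log^2L)$. Markov's inequality finishes the proof.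
\end{proof}

\begin{lemma}[Reduction to windows]\label{lem:windows}
For $j_0\in\mathbb N$, the probability that $\gamma_L\notin\bigcup_{0\le j<j_0}W(L-j,1)$ is at most $Ce^{-\delta j_0}+o(1)$, with $C$ independent of $j_0$.
\end{lemma}

\begin{proof}
There are at least $|W(L,1)|\ge ce^{\delta L}/L$ classes of length at most $L$, up to the finitely many primitive boundary-parallel classes; so it is irrelevant whether those are admitted as essential. By (R2) a class of length at most $L$ has word length $O(L)$, so \eqref{eq:crude} shows that $O(Le^{\delta L/2})$ primitive classes have length at most $L/2$. By Proposition~\ref{prop:clt}, $|W(L',1)|\le Ce^{\delta L'}/L'$ for large $L'$; summing over $L'=L-j\ge L/2$ with $j\ge j_0$, the number of primitive classes of length at most $L-j_0$ is at most $Ce^{\delta(L-j_0)}/L+O(Le^{\delta L/2})$. A non-primitive class of length at most $L$ is a power of a primitive class of length at most $L/2$, with exponent $O(L)$ since lengths are bounded below; so there are $O(L^2e^{\delta L/2})$ of them.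
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The constants are positive by $\kappa_0>0$ and Proposition~\ref{prop:nondeg}. Under $\mathbb P_{L,h}$ we have $\ell=L+O(1)$, so $\kappa\ell^2=\kappa L^2+O(L)$, and \eqref{eq:SIlin} with Proposition~\ref{prop:clt} gives
\[
\frac{\mathrm{SI}-\kappa L^2}{L^{3/2}}=\frac{1+o(1)}{\bar r}\,\frac{S_nf(x)}{\sqrt L}+o_{\mathbb P}(1)\Rightarrow N\bigl(0,\bar r^{-2}\sigma_f^2/\bar r\bigr)=N(0,\sigma^2).
\]
This is the second statement. For the first, fix $j_0$. Conditioned on lying in $\bigcup_{j<j_0}W(L-j,1)$, the class $\gamma_L$ has a law that is a mixture of the uniform laws on the sets $W(L-j,1)$. Under each of them $(\mathrm{SI}-\kappa(L-j)^2)/(\sigma(L-j)^{3/2})\Rightarrow N(0,1)$, and we may replace $L-j$ by $L$, because $L^2-(L-j)^2=O(L)$ and $(L-j)/L\to1$. A mixture of finitely many laws with the same limit has that limit, whatever the weights. By Lemma~\ref{lem:windows} the distribution function of $(\mathrm{SI}(\gamma_L)-\kappa L^2)/(\sigma L^{3/2})$ is, at each point, within $Ce^{-\delta j_0}+o(1)$ of the Gaussian one. Let $L\to\infty$ and then $j_0\to\infty$.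
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By Lemma~\ref{lem:windows} applied to both classes, the law of $(\gamma,\gamma')$ is, up to total variation $Ce^{-\delta j_0}+o(1)$, a mixture of the products of the uniform laws on $W(L-j_1,1)$ and $W(L-j_2,1)$ with $j_1,j_2<j_0$. So it suffices to prove the convergence under each product. There $\ell,\ell'=L+O(1)$. Put $U=S_nf(x)/(\bar r\sqrt L)$ and $U'=S_{n'}f(x')/(\bar r\sqrt L)$. These are independent, and each converges to $N(0,\sigma^2)$ by Proposition~\ref{prop:clt}. By \eqref{eq:SIlin}, applied to each class, and by \eqref{eq:ilin}, the vector in the theorem equals $(U,U',U+U')+o_{\mathbb P}(1)$. The two consequences follow by applying the third coordinate and the map $(s,s',s'')\mapsto s''-s-s'$.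
\end{proof}

\section{Other length functions}\label{sec:other}

\begin{theorem}\label{thm:C}
Let $r_0$ be a real function in $\mathcal F_{\theta_0}$ for some $\theta_0<1$, with $\inf S_mr_0>0$ for some $m$, and let $\ell_0(\gamma)=S_nr_0(x)$ for $x\in\mathrm{Per}_n$ representing $\gamma$. Assume:
\begin{itemize}
\item[(N)] there are no real $t\neq0$ and $s$ with $t\ell_0(\gamma)-s|\gamma|\in2\pi\mathbb Z$ for all classes $\gamma$.
\end{itemize}
Then Theorems~\ref{thm:A} and~\ref{thm:B} hold with $\ell_0$ in place of $\ell$, with the constants \eqref{eq:constants} computed from $r_0$; in particular $\sigma>0$.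
\end{theorem}

\begin{proof}
Section~\ref{sec:formula} does not involve $r$. Sections~\ref{sec:thermo}--\ref{sec:proofs} use $r$ and $\ell$ only through (R0)--(R3), so we check these for $r_0$ and $\ell_0$. Property (R0) is the definition of $\ell_0$, (R1) is a hypothesis, and (R3) is (N). For (R2) let $\eta_0=\inf S_mr_0>0$ and split $n$ into $\lfloor n/m\rfloor$ blocks of length $m$ and a rest of length less than $m$: $S_nr_0\ge(\frac nm-1)\eta_0-m|r_0|_\infty$, so $\rho=\eta_0/m$ works. For $x\in\mathrm{Per}_n$ we have $kS_nr_0(x)=S_{kn}r_0(x)\ge\rho kn-C_0$ for all $k$. Hence $\ell_0(\gamma^k)=k\ell_0(\gamma)$ and $\ell_0(\gamma)\ge\rho|\gamma|>0$; these are the properties of length used in Proposition~\ref{prop:nondeg}, where a boundary class must have positive length, and in the estimates for non-primitive classes in Section~\ref{sec:clt} and Lemma~\ref{lem:windows}.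
\end{proof}

\begin{example}
Let $\mathcal U$ be a finite set of reduced words, $c_u\in\mathbb R$, and $\ell_0(\gamma)=\ell(\gamma)+\sum_{u\in\mathcal U}c_uN_u(\gamma)$, where $N_u(\gamma)$ counts the occurrences of $u$ in the cyclic word; this corresponds to $r_0=r+\sum c_u1_{[u]}$. Condition (N) always holds. Indeed, let $a=a_1$, $b=a_2$ and $N\ge|u|$. Among the windows of length $|u|$ of the cyclic word $a^Nb$, exactly $N-|u|+1$ equal $a^{|u|}$, and the $|u|$ windows that contain $b$ do not depend on $N$. So $N_u(a^Nb)-N\cdot N_u(a)$ is constant for large $N$, and $\ell_0(a^Nb)-N\ell_0(a)$ differs from $\ell_N-N\ell(a)$ by a constant. If (N) failed, \eqref{eq:lattice} would hold for large $N$ with another value of $s$, and the proof of (R3) would give the same contradiction. Thus Theorem~\ref{thm:C} covers every such $\ell_0$ that satisfies the positivity assumption, for instance $\ell(\gamma)+c|\gamma|$ with $c\ge0$: here $\mathcal U=\mathcal A$, $c_u=c$, and $S_mr_0\ge\rho m-C_0>0$ for large $m$.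
\end{example}

\begin{thebibliography}{9}

\bibitem{bowen}
Bowen, Lecture Notes in Mathematics 470, Chapter 1.

\bibitem{pp}
Parry and Pollicott, Ast\'erisque 187--188, Chapters 2 and 4.

\bibitem{problem}
\emph{Relations between word length, hyperbolic length and self-intersection number of curves on surfaces},
\texttt{https://www.math.stonybrook.edu/\~{}moira/papers/2015ChasRelations.pdf}.

\end{thebibliography}
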